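\title{The blowup of the projective plane at nine very general points is a splinter}

\begin{abstract}
A Noetherian scheme $X$ of characteristic $p>0$ is a splinter if $\mathcal{O}_X\to\pi_*\mathcal{O}_Y$ splits for every finite surjective morphism $\pi\colon Y\to X$. We prove that over an uncountable algebraically closed field of characteristic $p$, the blowup of $\mathbb{P}^2$ at $r$ very general points is a splinter if $r\le 9$ and is not a splinter if $r\ge 10$. The case $r=9$ is the delicate one: there $-K_X$ is effective but not big, and over $\overline{\mathbb{F}}_p$ the blowup at nine distinct points of a smooth cubic is never a splinter. More generally, for a smooth projective rational surface $X$ with a smooth anticanonical curve $E$ of self-intersection $0$, we decide whether $X$ is a splinter in terms of the ordinarity of $E$, the order of the normal bundle of $E$, and the \'etale covers of degree $p$ or $2$ of the complement of the $(-2)$-curves.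
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Throughout, $p$ is a prime number and schemes are Noetherian of characteristic $p$. A \emph{cover} of a scheme $X$ is a finite surjective morphism $\pi\colon Y\to X$. It \emph{splits} if the natural map $\mathcal{O}_X\to\pi_*\mathcal{O}_Y$ splits as a map of $\mathcal{O}_X$-modules, and $X$ is a \emph{splinter} if every cover of $X$ splits.

Two remarks show what this condition measures. First, let $X$ be normal and integral, and let $Y$ be integral of degree $d$ over $X$. The field trace maps $\pi_*\mathcal{O}_Y$ into $\mathcal{O}_X$ and is multiplication by $d$ on $\mathcal{O}_X$, so $\pi$ splits if $p\nmid d$. Only covers of degree divisible by $p$ carry information. Second, if $\pi$ splits, then $H^i(X,L)\to H^i(Y,\pi^*L)$ is injective for every line bundle $L$: no cohomology class dies on $Y$. When $X$ is a smooth projective variety of dimension $d$ over an algebraically closed field, Serre duality gives a converse that involves a single class: $\pi$ splits if and only if the generator of $H^d(X,\omega_X)$ survives on $Y$ (Lemma~\ref{lem:duality}). The first cover to test is the absolute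 Frobenius $F\colon X\to X$. Since $F^*\omega_X=\omega_X^{p}$ and $H^d(X,\omega_X^p)$ is dual to $H^0(X,\omega_X^{1-p})$, a splinter must have a nonzero section of $\omega_X^{1-p}$. Being a splinter thus asks for some positivity of $-K_X$, and one wants to know how much.

Blowups of the plane are the natural test. Let $X_r$ be the blowup of $\mathbb{P}^2$ at $r$ distinct points, $\ell$ the pullback of the class of a line, and $E_1,\dots,E_r$ the exceptional curves. Then $-K_{X_r}=3\ell-\sum E_i$ and $K_{X_r}^2=9-r$. For $n\ge 0$ we have $h^2(-nK)=h^0((n+1)K)=0$, because $K\cdot\ell<0$, so Riemann--Roch gives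
\[
h^0(X_r,-nK)\ \ge\ 1+\tfrac12\,n(n+1)(9-r).
\]
For $r\le 8$ the divisor $-K$ is big. For $r\ge10$ sufficiently general points, no positive multiple of $-K$ is effective (Section~\ref{sec:range}), and the Frobenius test fails. For $r=9$ general points there is exactly one cubic through the points. Its strict transform $E$ is anticanonical with $E^2=0$, and for sufficiently general points $h^0(-nK)=1$ for all $n\ge0$, so $-K$ is effective but not big. This is the boundary case.

Let $k$ be an uncountable algebraically closed field of characteristic $p$. A property holds for $r$ \emph{very general} points of $\mathbb{P}^2_k$ if there is a countable union $\Sigma$ of proper Zariski-closed subsets of $(\mathbb{P}^2_k)^r$ such that the property holds for every $(P_1,\dots,P_r)$ outside $\Sigma$. The question we answer is which of the following holds, for each $p$ and each $k$: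
\begin{itemize}
\item[(a)] the blowup of $\mathbb{P}^2_k$ at nine very general points is a splinter;
\item[(b)] the blowup of $\mathbb{P}^2_k$ at nine very general points is not a splinter.
\end{itemize}
The question is posed in \cite{Prelim}, where it is described as open. The same source records that, over $\mathbb{F}_p$ or its algebraic closure, the blowup of $\mathbb{P}^2$ at nine distinct points of a smooth cubic is not a splinter. This might lead one to guess (b). We shall see, however, that over $\overline{\mathbb{F}}_p$ the obstruction comes from the normal bundle
\[
N=\mathcal{O}_X(E)|_E\cong\mathcal{O}_E(3)\Bigl(-\sum P_i\Bigr)\in\operatorname{Pic}^0(E),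
\]
which is automatically torsion over $\overline{\mathbb{F}}_p$. Being torsion is a countable union of proper closed conditions on the points, which is exactly the kind of condition that very general points avoid.

\subsection{Results}

\begin{theorem}\label{thm:nine}
Let $p$ be a prime and $k$ an uncountable algebraically closed field of characteristic $p$. The blowup of $\mathbb{P}^2_k$ at nine very general points is a splinter. Thus \textup{(a)} holds and \textup{(b)} fails, for every $p$ and every such $k$.
\end{theorem}

The method decides the question for a larger class of surfaces. Let $k$ be any algebraically closed field of characteristic $p$. An \emph{anticanonical pair} $(X,E)$ consists of a smooth projective rational surface $X$ over $k$ and a smooth connected curve $E\in|-K_X|$; its \emph{degree} is $E^2$. By adjunction $2g(E)-2=E\cdot(E+K_X)=0$, so $E$ has genus one. The Frobenius map on $H^1(E,\mathcal{O}_E)\cong k$ is $p$-linear, hence either bijective or zero; $E$ is called \emph{ordinary} in the first case and \emph{supersingular} in the second. We put $N=\mathcal{O}_X(E)|_E$, which lies in $\operatorname{Pic}^0(E)$ when the degree is $0$. The blowup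 of $\mathbb{P}^2$ at nine distinct points of a smooth cubic, together with the strict transform of the cubic, is a pair of degree $0$. A \emph{$(-2)$-curve} is a smooth rational curve of self-intersection $-2$.

\begin{theorem}\label{thm:class}
Let $(X,E)$ be an anticanonical pair of degree $0$ over an algebraically closed field $k$ of characteristic $p$.
\begin{enumerate}
\item[(1)] If $N$ is torsion, or if $E$ is supersingular, then $X$ is not a splinter.
\item[(2)] Suppose that $E$ is ordinary and $N$ is not torsion. The integral curves on $X$ disjoint from $E$ are the $(-2)$-curves of $X$, and they are finite in number. Let $\Delta$ be their union and $U=X\setminus\Delta\supset E$. Then $X$ is a splinter if and only if $U$ has neither a connected \'etale Galois cover of degree $p$, nor a connected \'etale cover of degree $2$ that is trivial over $E$.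
\end{enumerate}
In particular, if $X$ has no $(-2)$-curves, then $X$ is a splinter if and only if $E$ is ordinary and $N$ is not torsion.
\end{theorem}

Over $k=\overline{\mathbb{F}}_p$ the curve $E$ and the class $N$ are defined over some finite field $\mathbb{F}_q$, and $\operatorname{Pic}^0(E)(\mathbb{F}_q)$ is a finite group, so $N$ is torsion. Part (1) therefore recovers, over $\overline{\mathbb{F}}_p$, the result recorded in \cite{Prelim}. Finally, nine is the largest number of points for which the answer is positive.

\begin{theorem}\label{thm:range}
Let $k$ be an uncountable algebraically closed field of characteristic $p$. The blowup of $\mathbb{P}^2_k$ at $r$ very general points is a splinter if $r\le 9$ and is not a splinter if $r\ge 10$.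
\end{theorem}

\subsection{The method}

For an anticanonical pair, $H^2(X,\omega_X)\cong H^1(E,\mathcal{O}_E)$. When $E$ is ordinary, this space is generated by a class $\alpha$ fixed by Frobenius, and $\alpha$ is the class of an \'etale $\mathbb{Z}/p$-cover $E'\to E$ (Section~\ref{sec:class}). If $X$ is not a splinter, there is a Galois cover $Y\to X$ such that the preimage $Y_E$ of $E$ maps to $E'$. If $Y_E$ is connected, the Galois group acts on this map through a character with values in $\mathbb{Z}/p$, and the character defines a cover of $X$ of degree $p$ that is \'etale along $E$ (Section~\ref{sec:galois}). When $E^2=0$ the preimage need not be connected. Two components give a double cover \'etale along $E$, and three or more force $N$ to be torsion (Section~\ref{sec:components}). The branch curves of the resulting cover miss $E$; on a very general blowup every curve meets $E$, and $X$ is simply connected (Section~\ref{sec:general}, which proves Theorems~\ref{thm:nine} and~\ref{thm:range}). Section~\ref{sec:classification} completes the proof of Theorem~\ref{thm:class} and is not used before.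

\subsection*{Conventions}
From now on $k$ is an algebraically closed field of characteristic $p$; it is assumed uncountable only where very general points appear. A variety is an integral separated scheme of finite type over $k$. A scheme finite over $X$ gets its $k$-structure through $X$; this matters only for Frobenius. For $Y\to X$ and a closed subscheme $E\subset X$ we write $Y_E=Y\times_XE$. If $T\to E$ is a morphism and $\alpha\in H^1(E,\mathcal{O}_E)$, then $\alpha|_T\in H^1(T,\mathcal{O}_T)$ is the pullback.

\section{The class that decides splitting}\label{sec:class}

\subsection{Duality and the projective line}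

\begin{lemma}\label{lem:duality}
Let $X$ be a smooth projective variety of dimension $d$ over $k$ and $\pi\colon Y\to X$ a finite morphism. Then $\mathcal{O}_X\to\pi_*\mathcal{O}_Y$ splits if and only if the map $k\cong H^d(X,\omega_X)\to H^d(Y,\pi^*\omega_X)$ is nonzero.
\end{lemma}

\begin{proof}
Serre duality gives $\operatorname{Hom}(\mathcal{F},\mathcal{O}_X)=\operatorname{Hom}(\mathcal{F}\otimes\omega_X,\omega_X)\cong H^d(X,\mathcal{F}\otimes\omega_X)^*$, naturally in the coherent sheaf $\mathcal{F}$. Hence the restriction map
\[
\operatorname{Hom}(\pi_*\mathcal{O}_Y,\mathcal{O}_X)\to\operatorname{Hom}(\mathcal{O}_X,\mathcal{O}_X)=k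
\]
is dual to $H^d(X,\omega_X)\to H^d(X,\pi_*\mathcal{O}_Y\otimes\omega_X)$, and the last group is $H^d(Y,\pi^*\omega_X)$ by the projection formula, $\pi$ being affine. A splitting exists if and only if the identity is in the image of the restriction map, that is, if and only if this map is nonzero.
\end{proof}

We use the following reduction constantly. If $Y_1\to Y_0\to X$ are morphisms such that $Y_1$ and $Y_0$ are covers of $X$, then $\mathcal{O}_X\to\pi_{1*}\mathcal{O}_{Y_1}$ factors through $\pi_{0*}\mathcal{O}_{Y_0}$, so a splitting for $Y_1$ gives one for $Y_0$. \emph{A non-split cover stays non-split when it is replaced by a cover that maps to it.} In particular, if $X$ is integral we may replace $Y_0$ by a reduced irreducible component that dominates $X$.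

\begin{example}[The projective line]\label{ex:line}
The shape of the argument is already visible for $X=\mathbb{P}^1$. Let $E=\{0,\infty\}$, so that $\omega_X\cong\mathcal{O}_X(-E)$. Since $H^1(X,\mathcal{O}_X)=0$, the sequence $0\to\mathcal{O}_X(-E)\to\mathcal{O}_X\to\mathcal{O}_E\to0$ identifies $H^1(X,\omega_X)$ with the cokernel of the diagonal map $k\to H^0(E,\mathcal{O}_E)=k\times k$. It is generated by the image of $\varepsilon=(1,0)$. Let $\pi\colon Y\to X$ be a cover with $Y$ integral. Then $H^0(Y,\mathcal{O}_Y)=k$, and the pulled-back sequence
\[
k=H^0(Y,\mathcal{O}_Y)\to H^0(Y_E,\mathcal{O}_{Y_E})\to H^1(Y,\pi^*\omega_X)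
\]
is exact. So the generator dies on $Y$ if and only if the pullback of $\varepsilon$ to $Y_E$ is a constant. It equals $1$ on $\pi^{-1}(0)$ and $0$ on $\pi^{-1}(\infty)$, and both are nonempty, so it is not constant. By Lemma~\ref{lem:duality}, $\mathbb{P}^1$ is a splinter.
\end{example}

The dualizing class was moved to an anticanonical divisor, where it was represented by an element with $\varepsilon^p=\varepsilon$. Such an element is a locally constant function with values in $\mathbb{F}_p$; it is a topological object, and a topological argument showed that it survives. On a surface we do the same one degree higher.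

\subsection{Moving the class to the anticanonical curve}

Let $(X,E)$ be an anticanonical pair, of any degree. Then $\omega_X\cong\mathcal{O}_X(-E)$, and $H^1(X,\mathcal{O}_X)=H^2(X,\mathcal{O}_X)=0$ because $X$ is rational. Fix a generator $\alpha$ of $H^1(E,\mathcal{O}_E)\cong k$.

Let $\pi\colon Y\to X$ be a cover with $Y$ integral. A local equation of $E$ pulls back to a nonzero function on $Y$, so $Y_E$ is an effective Cartier divisor on $Y$. Its irreducible components are curves, finite over $E$, so each of them surjects onto $E$.

\begin{lemma}\label{lem:star}
The cover $\pi$ is non-split if and only if $\alpha|_{Y_E}$ lies in the image of $H^1(Y,\mathcal{O}_Y)\to H^1(Y_E,\mathcal{O}_{Y_E})$. In particular, $\pi$ is non-split if $\alpha|_{Y_E}=0$.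
\end{lemma}

\begin{proof}
The sequence $0\to\mathcal{O}_X(-E)\to\mathcal{O}_X\to\mathcal{O}_E\to 0$ maps to the exact sequence $0\to\pi^*\mathcal{O}_X(-E)\to\mathcal{O}_Y\to\mathcal{O}_{Y_E}\to0$. This gives a commutative diagram with exact rows
\[
\begin{array}{ccccc}
0=H^1(X,\mathcal{O}_X)&\longrightarrow&H^1(E,\mathcal{O}_E)&\longrightarrow&H^2(X,\omega_X)\\[2pt]
\downarrow&&\downarrow&&\downarrow\\[2pt]
H^1(Y,\mathcal{O}_Y)&\longrightarrow&H^1(Y_E,\mathcal{O}_{Y_E})&\longrightarrow&H^2(Y,\pi^*\omega_X),
\end{array}
\]
in which the upper right arrow is an isomorphism, since $H^2(X,\mathcal{O}_X)=0$ as well. By Lemma~\ref{lem:duality}, $\pi$ is non-split if and only if $\alpha|_{Y_E}$ maps to zero in $H^2(Y,\pi^*\omega_X)$.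
\end{proof}

For a scheme $T$ let $F=F_T$ be the absolute Frobenius, the identity on points and $f\mapsto f^p$ on functions. For a line bundle $L$ we have $F^*L=L^p$, and pullback gives an additive map $F\colon H^i(T,L)\to H^i(T,L^p)$, which raises \v{C}ech cocycles to the $p$-th power and commutes with pullback along any morphism. If $T$ is of finite type over the perfect field $k$, then $F_T$ is finite. Applied to Frobenius, Lemma~\ref{lem:star} explains why ordinarity enters.

\begin{lemma}\label{lem:frobtest}
Let $(X,E)$ be an anticanonical pair. If $E$ is ordinary, then $F_X$ splits. If $E$ is supersingular, the degree is $0$ and $N$ is not torsion, then $F_X$ does not split.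
\end{lemma}

\begin{proof}
Take $Y=X$ and $\pi=F_X$. If $t$ is a local equation of $E$, then $Y_E$ is defined by $t^p$, so $Y_E=pE$. Since $H^1(Y,\mathcal{O}_Y)=0$, Lemma~\ref{lem:star} says that $F_X$ splits if and only if $\alpha|_{pE}\neq0$. The composite $E\hookrightarrow pE\to E$ is $F_E$, so the restriction map $H^1(pE,\mathcal{O}_{pE})\to H^1(E,\mathcal{O}_E)$ sends $\alpha|_{pE}$ to $F\alpha$. If $E$ is ordinary, this is nonzero. In the second case $F\alpha=0$, and it suffices to show that the restriction map is injective. The kernel $\mathcal{O}_X(-E)/\mathcal{O}_X(-pE)$ of $\mathcal{O}_{pE}\to\mathcal{O}_E$ is filtered with quotients $\mathcal{O}_X(-jE)/\mathcal{O}_X(-(j+1)E)\cong N^{-j}$ for $1\le j\le p-1$. A nontrivial line bundle of degree $0$ on a curve of genus one has $h^0=0$, hence $h^1=0$ by Riemann--Roch. So the kernel has no $H^1$.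
\end{proof}

Ordinary curves are plentiful among plane cubics.

\begin{lemma}\label{lem:cubics}
The smooth ordinary cubics form a nonempty open subset of the space $\mathbb{P}^9$ of plane cubics.
\end{lemma}

\begin{proof}
Let $E=\{f=0\}$ be a smooth cubic. The sequence $0\to\mathcal{O}(-3)\xrightarrow{\,f\,}\mathcal{O}\to\mathcal{O}_E\to0$ identifies $H^1(E,\mathcal{O}_E)$ with $H^2(\mathbb{P}^2,\mathcal{O}(-3))=k\cdot(xyz)^{-1}$. Since $(fs)^p=f\cdot f^{p-1}s^p$, the $p$-th power map on $\mathcal{O}$ induces $s\mapsto f^{p-1}s^p$ on $\mathcal{O}(-3)$. So $F$ sends $(xyz)^{-1}$ to the class of $f^{p-1}/(xyz)^p$. In \v{C}ech cohomology only the monomial with all three exponents negative survives, so this class is $c(f)\,(xyz)^{-1}$, where $c(f)$ is the coefficient of $(xyz)^{p-1}$ in $f^{p-1}$. Thus $E$ is ordinary if and only if $c(f)\ne0$. Now $c$ is a polynomial in the coefficients of $f$, and $c(xyz)=1$, so $\{c\neq0\}$ is a nonempty open subset of $\mathbb{P}^9$. It meets the open set of smooth cubics, which contains $x^3+y^3+z^3$ if $p\ne3$ and $y^2z-x^3+xz^2$ if $p=3$.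
\end{proof}

\subsection{Killing classes by covers}

In Example~\ref{ex:line} the term $H^0(Y,\mathcal{O}_Y)$ was just $k$. In Lemma~\ref{lem:star} the corresponding term $H^1(Y,\mathcal{O}_Y)$ is out of control. In characteristic $p$ it can be removed by passing to a further cover.

\begin{lemma}\label{lem:kill}
Let $T$ be a proper $k$-scheme, $L$ a line bundle on $T$ and $\eta\in H^1(T,L)$. Suppose that
\[
F^e(\eta)=\sum_{i<e}c_iF^i(\eta)\quad\text{in }H^1(T,L^{p^e}),\qquad c_i\in H^0(T,L^{p^e-p^i}).
\]
Then there is a finite flat surjective morphism $W\to T$ such that $\eta$ maps to $0$ in $H^1(W,L|_W)$. If $L=\mathcal{O}_T$, such a relation always exists.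
\end{lemma}

\begin{proof}
The formula $P(t)=t^{p^e}-\sum_{i<e} c_it^{p^i}$ defines an additive map of sheaves $L\to L^{p^e}$. Represent $\eta$ by a \v{C}ech cocycle $(\eta_{ij})$ on a finite affine open cover $(V_i)$ on which $L$ is trivial. The relation says that $(P(\eta_{ij}))$ is a coboundary: $P(\eta_{ij})=h_j-h_i$ with $h_i\in\Gamma(V_i,L^{p^e})$. We adjoin solutions of $P(t_i)=h_i$. Let $W_i$ be the closed subscheme of the total space of $L|_{V_i}$ defined by $P(t_i)=h_i$, where $t_i$ is the tautological section. In a trivialization of $L$ this is one monic equation of degree $p^e\ge1$, so $W_i\to V_i$ is finite, flat and surjective. Glue $W_i$ to $W_j$ over $V_i\cap V_j$ by $t_j=t_i+\eta_{ij}$. This is an isomorphism because $P(t_i+\eta_{ij})=h_i+P(\eta_{ij})=h_j$, and the gluing is consistent on triple overlaps because $\eta_{ij}+\eta_{jl}=\eta_{il}$. On the resulting scheme $W$ the cocycle $\eta_{ij}=t_j-t_i$ is a coboundary. If $L=\mathcal{O}_T$, then $H^1(T,\mathcal{O}_T)$ is finite-dimensional, so some $F^e(\eta)$ is a $k$-linear combination of $\eta,\dots,F^{e-1}(\eta)$.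
\end{proof}

In particular a proper variety with $H^1(\mathcal{O})\ne0$ is not a splinter. The curve $E$ itself is an example: $\alpha$ dies on some cover of $E$. The question for $X$ is whether $\alpha$ dies on a cover of $E$ of the special form $Y_E$.

\subsection{The \'etale cover attached to an ordinary curve}

On the \'etale site of any scheme $T$ of characteristic $p$ there is the Artin--Schreier sequence
\[
0\to\mathbb{F}_p\to\mathcal{O}_T\xrightarrow{\ 1-F\ }\mathcal{O}_T\to0,
\]
and the \'etale cohomology of $\mathcal{O}_T$ is the usual one. Recall also that $H^1_{\mathrm{et}}(T,\mathbb{F}_p)$ classifies \'etale $\mathbb{Z}/p$-torsors over $T$, compatibly with pullback, and that a torsor has class $0$ if and only if it has a section.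

Let $T$ be proper over $k$, possibly non-reduced. Then $1-F$ is surjective on $H^0(T,\mathcal{O}_T)$. Indeed, this ring is a finite product of Artinian local rings with residue field $k$. To solve $t-t^p=c$ in such a ring, first solve it in $k$; this reduces us to the case that $c$ is nilpotent, and then the finite sum $t=c+c^p+c^{p^2}+\cdots$ is a solution. The long exact sequence now shows that
\begin{equation}\label{eq:AS}
H^1_{\mathrm{et}}(T,\mathbb{F}_p)\to H^1(T,\mathcal{O}_T)\ \text{ is injective, with image the classes fixed by } F.
\end{equation}

Let $E$ be ordinary, with $F\alpha=\lambda\alpha$ and $\lambda\in k^\times$. Then $F(c\alpha)=c^p\lambda\alpha$, so after replacing $\alpha$ by $c\alpha$ with $c^{p-1}=\lambda^{-1}$ we have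
\[
F\alpha=\alpha .
\]
We keep this normalization whenever $E$ is ordinary. The classes fixed by $F$ are $\mathbb{F}_p\alpha$, so $H^1_{\mathrm{et}}(E,\mathbb{F}_p)=\mathbb{F}_pa$, where $a$ maps to $\alpha$. Let $E'\to E$ be the $\mathbb{Z}/p$-torsor with class $a$. It is connected: the group of prime order $p$ permutes its connected components transitively, and if there were $p$ of them, each would be a section. So $E'$ is a smooth irreducible curve.

\begin{lemma}\label{lem:torsor}
Let $E$ be ordinary and $T\to E$ a morphism.
\begin{enumerate}
\item[(i)] If $T$ is proper over $k$ and $T\to E$ is a $k$-morphism, then $\alpha|_T=0$ if and only if $T\to E$ lifts to a morphism $T\to E'$ over $E$.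
\item[(ii)] Let $u\colon T'\to T$ and $v\colon T\to T'$ be morphisms of schemes with $u\circ v=F_T^e$ for some $e\ge0$. If $\alpha|_{T'}=0$, then $\alpha|_T=0$. This applies to the inclusion $u\colon T_{\mathrm{red}}\to T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:AS}, $\alpha|_T=0$ if and only if $a|_T=0$, that is, if and only if $T\times_EE'\to T$ has a section. Such a section is a lift.

(ii) We have $\alpha|_T=(F^e\alpha)|_T=F^e(\alpha|_T)=v^*u^*(\alpha|_T)=v^*(\alpha|_{T'})=0$. For large $e$ the map $f\mapsto f^{p^e}$ kills the nilradical of $\mathcal{O}_T$, so $F_T^e$ factors through $T_{\mathrm{red}}$.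
\end{proof}

\section{Galois covers and the connected case}\label{sec:galois}

In this section $(X,E)$ is an anticanonical pair of any degree with $E$ ordinary, and $K=K(X)$ is the function field. A non-split cover has no structure that one could use directly. We first replace it by one with a large group of symmetries, and then use the symmetries to cut it down to a small cover.

A \emph{Galois cover} of $X$ with group $G$ is the normalization $Y$ of $X$ in a finite Galois extension $L/K$ with group $G$; it is a normal integral surface, finite over $X$. We recall two standard facts.
\begin{itemize}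
\item[(G1)] $G$ acts on $Y$ over $X$ and permutes the points over any given point of $X$ transitively. For a subgroup $H\subset G$, the normalization of $X$ in $L^H$ is the quotient $Y/H$, and its points are the $H$-orbits. If $H$ is normal, $Y/H\to X$ is a Galois cover with group $G/H$.
\item[(G2)] If the stabilizer in $G$ of a point $y\in Y$ is trivial, then so is its inertia group, and $Y\to X$ is \'etale at $y$ \cite[V.2]{SGA1}.
\end{itemize}

\begin{proposition}\label{prop:galois}
If $X$ is not a splinter, there are a Galois cover $Y\to X$ and a morphism $s\colon Y_E\to E'$ over $E$.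
\end{proposition}

\begin{proof}
Let $Y_0\to X$ be a non-split cover with $Y_0$ integral. By Lemma~\ref{lem:star}, $\alpha|_{(Y_0)_E}$ is the restriction of a class $\beta\in H^1(Y_0,\mathcal{O}_{Y_0})$. By Lemma~\ref{lem:kill} there is a cover $W\to Y_0$ with $\beta|_W=0$, and we may replace $W$ by a reduced irreducible component that dominates $Y_0$. Then $\alpha|_{W_E}=\beta|_{W_E}=0$.

Let $L'\supset K(W)$ be a finite normal extension of $K$, and let $L$ be the subfield of elements separable over $K$. Then $L/K$ is Galois and $L'/L$ is purely inseparable, so $(L')^{q}\subset L$ for some $q=p^e$. Let $Y'$ and $Y$ be the normalizations of $X$ in $L'$ and in $L$. The functions on $W$ are elements of $L'$ integral over $\mathcal{O}_X$, so $Y'$ maps to $W$ over $X$, and $\alpha|_{Y'_E}=0$.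

It remains to descend from $Y'$ to $Y$. Let $\operatorname{Spec}R\subset X$ be an affine open set on which $E$ has an equation $t$, and let $S\subset S'$ be the integral closures of $R$ in $L$ and $L'$. For $b\in S'$, the element $b^q$ lies in $L$ and is integral over $R$, so $b^q\in S$. The ring map $S'\to S$, $b\mapsto b^q$, sends $t$ into $tS$ and so induces $S'/tS'\to S/tS$, and the composite $S/tS\to S'/tS'\to S/tS$ is the $q$-th power map. These maps glue to a morphism $v\colon Y_E\to Y'_E$ whose composite with $Y'_E\to Y_E$ is $F^e$. Lemma~\ref{lem:torsor}(ii) gives $\alpha|_{Y_E}=0$, and Lemma~\ref{lem:torsor}(i) gives $s$.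
\end{proof}

The small covers will be recognized as \'etale along $E$ by counting points.

\begin{lemma}\label{lem:count}
Let $Z\to X$ be a Galois cover with group $\Gamma$. If there are at least $|\Gamma|$ points of $Z$ over every closed point of $E$, then $Z\to X$ is \'etale over an open neighborhood of $E$.
\end{lemma}

\begin{proof}
By (G1) the points over a closed point $x\in E$ form one $\Gamma$-orbit. It has at least $|\Gamma|$ elements, so the stabilizers are trivial and $Z\to X$ is \'etale at these points by (G2). The set of points of $Z$ where $Z\to X$ is not \'etale is closed, so its image in $X$ is closed. It contains no closed point of $E$, hence is disjoint from $E$.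
\end{proof}

\begin{proposition}\label{prop:connected}
Let $Y\to X$ and $s$ be as in Proposition~\ref{prop:galois}, with group $G$. If $Y_E$ is connected, there is a Galois cover $Z\to X$ of degree $p$ that is \'etale over a neighborhood of $E$.
\end{proposition}

\begin{proof}
Write $\tau_c$ for the action of $c\in\mathbb{Z}/p$ on $E'$. The group $G$ acts on $Y_E$ over $E$, so for $g\in G$ both $s$ and $s\circ g$ are lifts of $Y_E\to E$ to the torsor $E'$. Two lifts differ by a locally constant function $Y_E\to\mathbb{Z}/p$, and here connectedness is used: $s\circ g=\tau_{\chi(g)}\circ s$ for a unique $\chi(g)\in\mathbb{Z}/p$. From $s\circ g\circ g'=\tau_{\chi(g)}\circ s\circ g'=\tau_{\chi(g)+\chi(g')}\circ s$ we see that $\chi\colon G\to\mathbb{Z}/p$ is a homomorphism.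

The morphism $s$ is finite, because $Y_E$ is finite over $E$, so its image is closed of dimension one. As $E'$ is an irreducible curve, $s$ is surjective. Fix a closed point $x\in E$. Then $s$ maps the points of $Y$ over $x$ onto the $p$ points of $E'$ over $x$. The points of $Y$ over $x$ form one orbit $Gy$, and $s(gy)=\tau_{\chi(g)}(s(y))$, so $\chi$ takes $p$ values: it is surjective. Put $H=\ker\chi$ and $Z=Y/H$, a Galois cover of $X$ with group $\mathbb{Z}/p$. Since $s$ is constant on $H$-orbits, there are at least $p$ such orbits over $x$, that is, at least $p$ points of $Z$. Lemma~\ref{lem:count} applies.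
\end{proof}

To pass from a neighborhood of $E$ to all of $X$ we use the \emph{Zariski--Nagata purity theorem}: if $X$ is regular, $Z$ is normal and $Z\to X$ is finite and generically \'etale, then the branch locus, the closed set of points of $X$ over which $Z\to X$ is not \'etale, is empty or of pure codimension one. We also use that an effective ample divisor on a normal projective surface is connected.

\begin{lemma}[{\cite[X.3.4 and XI.1.1]{SGA1}}]\label{lem:simply}
A smooth projective rational surface $X$ is simply connected: every connected \'etale cover $Z\to X$ has degree one.
\end{lemma}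

\begin{proof}
We recall the argument. Let $X=\mathbb{P}^2$ and let $d$ be the degree. The preimage of a line is an ample divisor on the smooth projective surface $Z$, hence connected, and it is \'etale over $\mathbb{P}^1$. So it is a smooth connected curve of some genus $g$ with $2g-2=-2d$ by the Hurwitz formula, which forces $d=1$. In general, choose birational morphisms $X\leftarrow X'\to\mathbb{P}^2$ with $X'$ smooth and projective. Since $Z$ is normal and connected, it is integral, and $Z\times_XX'$ is \'etale over $X'$ and is the normalization of $X'$ in $K(Z)$. The morphism $X'\to\mathbb{P}^2$ is an isomorphism over the complement of a finite set. So the normalization of $\mathbb{P}^2$ in $K(Z)$ is \'etale off a finite set, hence \'etale by purity, and $d=1$.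
\end{proof}

\begin{example}[The projective plane]\label{ex:plane}
We can now show that $\mathbb{P}^2$ is a splinter. Let $E$ be a smooth ordinary cubic (Lemma~\ref{lem:cubics}); then $(\mathbb{P}^2,E)$ is a pair of degree $9$. Suppose $\mathbb{P}^2$ is not a splinter and take $Y$ as in Proposition~\ref{prop:galois}. The divisor $Y_E$ is the pullback of an ample divisor by a finite morphism, so it is ample, hence connected. Proposition~\ref{prop:connected} gives a Galois cover $Z\to\mathbb{P}^2$ of degree $p$ whose branch locus misses $E$. By purity the branch locus is a union of curves, and every plane curve meets $E$. So $Z\to\mathbb{P}^2$ is \'etale, which contradicts Lemma~\ref{lem:simply}.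
\end{example}

Ampleness of $E$ was used twice: to know that $Y_E$ is connected, and to know that every curve meets $E$. In degree $0$ both statements can fail.

\begin{example}\label{ex:pencil}
Let $P_1,\dots,P_9$ be nine distinct points forming the intersection of a smooth cubic $E$ with a second cubic. Then $N$ is trivial, and the pencil spanned by the two cubics defines a morphism $g\colon X\to\mathbb{P}^1$ on the blowup, with $E$ as the fiber over, say, $t=1$. The other fibers do not meet $E$. Let $n$ be prime to $p$, let $C=\mathbb{P}^1\to\mathbb{P}^1$ be the map $t\mapsto t^n$, and let $Y$ be the normalization of $X\times_{\mathbb{P}^1}C$. This fiber product is integral, because it is flat over $C$ and its generic fiber is a smooth cubic. It is \'etale over a neighborhood of $E$, and $Y_E$ is the disjoint union of $n$ copies of $E$.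
\end{example}

The next section shows that this example is typical: many components come from a fibration, and a fibration makes $N$ torsion.

\section{The components of the preimage of \texorpdfstring{$E$}{E} in degree zero}\label{sec:components}

Let $(X,E)$ be an anticanonical pair of degree $0$ and $\pi\colon Y\to X$ a cover with $Y$ normal and integral. Let $Y_E=D_1\sqcup\dots\sqcup D_n$ be the decomposition into connected components; each $D_i$ is an effective Cartier divisor on $Y$.

\subsection{Numerical classes}

To use intersection theory we pass to a resolution. By Lipman's theorem there is a birational morphism $\rho\colon\tilde Y\to Y$ from a regular surface, an isomorphism over the regular locus of $Y$, obtained by blowups and normalizations. So $\tilde Y$ is projective, and it is smooth since $k$ is perfect. Put $h=\pi\circ\rho$ and $\tilde D_i=\rho^*D_i$. The $\tilde D_i$ are nonzero, effective and pairwise disjoint, and $h^*E=\sum\tilde D_i$. Since $Y$ is normal, $\rho_*\mathcal{O}_{\tilde Y}=\mathcal{O}_Y$, so $\rho$ has connected fibers and each $\tilde D_i$ has connected support.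

We recall what we need about a smooth projective surface $S$; the sign $\equiv$ denotes numerical equivalence.
\begin{itemize}
\item \emph{Hodge index theorem.} The intersection form on numerical classes has signature $(1,\varrho-1)$. Consequently: (H1) if $M^2>0$ and $M\cdot D=0$, then $D^2\le0$, with equality only if $D\equiv0$; (H2) if $D^2=0$ and $D\not\equiv0$, then the form on $D^\perp$ is negative semidefinite, and its vectors of square zero are the multiples of $D$.
\item \emph{Zariski's lemma.} Let $g\colon S\to C$ be a morphism onto a smooth curve with connected fibers and $\Phi=g^*c$ a fiber. A divisor $D$ supported in $\Phi$ has $D^2\le0$, with equality only if $D$ is a rational multiple of $\Phi$.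
\item \emph{Picard variety.} The reduced identity component $A=\operatorname{Pic}^0(S)_{\mathrm{red}}$ of the Picard scheme is an abelian variety. There is a line bundle $\mathcal{P}$ on $S\times A$ with $\mathcal{P}|_{S\times\{b\}}\cong b$ for all $b\in A(k)$, and it can be normalized to be trivial on $\{y_0\}\times A$ for a chosen point $y_0\in S$. Every numerically trivial line bundle has a positive power in $A(k)$, because $\operatorname{Pic}^\tau/\operatorname{Pic}^0$ is finite. For an abelian variety $B$, the scheme $B^\vee=\operatorname{Pic}^0(B)$ is the dual abelian variety.
\item \emph{Seesaw theorem.} Let $V$ be a complete variety and $T$ a variety. A line bundle on $V\times T$ that is trivial on $V\times\{t\}$ for every closed point $t$ is pulled back from $T$.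
\end{itemize}
From now on $A=\operatorname{Pic}^0(\tilde Y)_{\mathrm{red}}$.

\begin{lemma}\label{lem:numerics}
We have $\tilde D_i\cdot\tilde D_j=0$ for all $i,j$. For $i\ne j$ there are integers $u,v>0$ with $\mathcal{O}(u\tilde D_i-v\tilde D_j)\in A(k)$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be an irreducible component of $\tilde D_i$. It is disjoint from the other $\tilde D_j$, so $\tilde D_i\cdot\Gamma=h^*E\cdot\Gamma=E\cdot h_*\Gamma$ by the projection formula. Now $h_*\Gamma$ is a multiple of $E$, possibly zero, and $E^2=0$. So $\tilde D_i\cdot\Gamma=0$ and $\tilde D_i^2=0$; for $i\neq j$ the divisors are disjoint. Let $H$ be ample on $\tilde Y$ and $c=(\tilde D_i\cdot H)/(\tilde D_j\cdot H)\in\mathbb{Q}_{>0}$. The class $\tilde D_i-c\tilde D_j$ is orthogonal to $H$ and has square $0$, so it is numerically trivial by (H1). Clear denominators and take a suitable power.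
\end{proof}

\subsection{From disjoint divisors to a fibration}

The divisors $\tilde D_i$ behave numerically like fibers of a map to a curve, and we want to construct the map. If $u\tilde D_1-v\tilde D_2$ is torsion in $A(k)$, a rational function provides it. If not, then $A$ has positive dimension, and we use the morphisms from $\tilde Y$ to abelian varieties that the Picard variety provides.

Let $B\subset A$ be an abelian subvariety. For $y\in\tilde Y$ the line bundle $\mathcal{P}|_{\{y\}\times B}$ is algebraically equivalent to the trivial bundle $\mathcal{P}|_{\{y_0\}\times B}$, since $\tilde Y$ is connected. So $\mathcal{P}|_{\tilde Y\times B}$ defines a morphism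
\[
f_B\colon\tilde Y\to B^\vee,\qquad y\mapsto\mathcal{P}|_{\{y\}\times B}.
\]

\begin{lemma}\label{lem:seesaw}
Let $\gamma\colon V\to\tilde Y$ be a morphism from a complete variety. Then $f_B\circ\gamma$ is constant if and only if $\gamma^*b$ is trivial for all $b\in B(k)$.
\end{lemma}

\begin{proof}
Let $\mathcal{Q}$ be the pullback of $\mathcal{P}$ to $V\times B$. If $\mathcal{Q}|_{V\times\{b\}}=\gamma^*b$ is trivial for all $b$, then $\mathcal{Q}$ is pulled back from $B$ by the seesaw theorem, so $\mathcal{Q}|_{\{z\}\times B}$ does not depend on $z\in V$. Conversely, suppose $\mathcal{Q}|_{\{z\}\times B}\cong Q$ for all $z$. The seesaw theorem with the factors exchanged gives $\mathcal{Q}\cong\mathrm{pr}_1^*R\otimes\mathrm{pr}_2^*Q$ for a line bundle $R$ on $V$. Then $\gamma^*b\cong R$ for all $b$, and $b=0$ shows that $R$ is trivial.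
\end{proof}

Let $\operatorname{res}_i\colon A\to\prod_\Gamma\operatorname{Pic}^0(\Gamma^\nu)$ be the homomorphism of abelian varieties given by restriction to the normalizations $\Gamma^\nu$ of the irreducible components $\Gamma$ of $\tilde D_i$.

\begin{proposition}\label{prop:three}
The line bundle $N$ is torsion in each of the following cases:
\begin{enumerate}
\item[(i)] $\mathcal{O}(m\tilde D_i)|_{\tilde D_i}$ is trivial for some $i$ and some $m>0$;
\item[(ii)] $\ker\operatorname{res}_i$ has infinitely many $k$-points for some $i$;
\item[(iii)] $n\ge3$.
\end{enumerate}
\end{proposition}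

\begin{proof}
(i) By disjointness, $\mathcal{O}(\tilde D_i)|_{\tilde D_i}=h^*\mathcal{O}_X(E)|_{\tilde D_i}$. Let $\Gamma\subset\tilde D_i$ be the strict transform of an irreducible component of $D_i$, and let $\kappa\colon\Gamma^\nu\to E$ be the induced finite morphism. Then $\kappa^*N^m$ is trivial. Pushforward of divisors preserves linear equivalence and $\kappa_*\kappa^*$ is multiplication by $\deg\kappa$, so $N^{m\deg\kappa}$ is trivial.

(ii) Let $B$ be the reduced identity component of $\ker\operatorname{res}_i$, an abelian subvariety of positive dimension, and let $f=f_B$. By Lemma~\ref{lem:seesaw} applied to $\Gamma^\nu\to\tilde Y$, the map $f$ is constant on every component $\Gamma$ of $\tilde D_i$. As $\tilde D_i$ is connected, $f(\tilde D_i)$ is a point. We show that $f(\tilde Y)$ is a curve. It is not a point: otherwise Lemma~\ref{lem:seesaw} applied to the identity of $\tilde Y$ would give $B(k)=0$. Suppose it is a surface, and let $\Lambda$ be ample on $B^\vee$. Then $(f^*\Lambda)^2>0$ and $f^*\Lambda\cdot\tilde D_i=0=\tilde D_i^2$, so $\tilde D_i\equiv0$ by (H1). This is impossible for a nonzero effective divisor, which has positive intersection with an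 ample class.

Let $\tilde Y\xrightarrow{g}C\to f(\tilde Y)$ be the Stein factorization: $g_*\mathcal{O}_{\tilde Y}=\mathcal{O}_C$, the fibers of $g$ are connected, the second map is finite, and $C$ is a normal, hence smooth, curve because $\tilde Y$ is normal. The set $g(\tilde D_i)$ is finite and connected, so it is one point $c$. Since $\tilde D_i^2=0$, Zariski's lemma gives $m\tilde D_i=l\,g^*c$ with integers $m,l>0$. The line bundle $\mathcal{O}_C(lc)$ is trivial on a neighborhood of $c$, so $\mathcal{O}(m\tilde D_i)$ is trivial on a neighborhood of $\tilde D_i$, and (i) applies.

(iii) Let $M=\mathcal{O}(u\tilde D_1-v\tilde D_2)\in A(k)$ be as in Lemma~\ref{lem:numerics}. It is trivial on a neighborhood of $\tilde D_3$, so $\operatorname{res}_3(M)=0$. If $\ker\operatorname{res}_3$ is infinite, (ii) applies. If it is finite, $M^m$ is trivial for some $m>0$, so there is a rational function with divisor $mu\tilde D_1-mv\tilde D_2$. Its zeros and poles are disjoint, so it is a morphism $\tilde Y\to\mathbb{P}^1$ with fiber $mu\tilde D_1$ over $0$. As before, $\mathcal{O}(mu\tilde D_1)$ is trivial near $\tilde D_1$, and (i) applies.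
\end{proof}

The proof of (iii) needs a third component on which $M$ is trivial, and it says nothing when $n=2$. That case is handled by the Galois group instead.

\subsection{A cover of degree \texorpdfstring{$p$}{p} or two}

\begin{proposition}\label{prop:key}
Let $(X,E)$ be an anticanonical pair of degree $0$ with $E$ ordinary and $N$ not torsion. If $X$ is not a splinter, there is a Galois cover $Z\to X$ whose branch locus is a possibly empty union of integral curves disjoint from $E$, and which has either degree $p$, or degree $2$ with $Z_E\to E$ a trivial cover.
\end{proposition}

\begin{proof}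
Let $Y\to X$ be as in Proposition~\ref{prop:galois}, with group $G$. By Proposition~\ref{prop:three}(iii), $Y_E$ has at most two connected components. If $Y_E$ is connected, take $Z$ from Proposition~\ref{prop:connected}.

Suppose $Y_E=D_1\sqcup D_2$. The group $G$ permutes $D_1$ and $D_2$. Both contain points over a given point of $E$, so by (G1) some element of $G$ exchanges them. The stabilizer $H$ of $D_1$, which is also the stabilizer of $D_2$, is therefore a normal subgroup of index $2$. Let $Z=Y/H$, a Galois cover of degree $2$. The images of $D_1$ and $D_2$ in $Z$ are closed, they are disjoint because the points of $Z$ are the $H$-orbits, and both surject onto $E$. So there are at least two points of $Z$ over each closed point of $E$, and $Z\to X$ is \'etale over a neighborhood of $E$ by Lemma~\ref{lem:count}. The \'etale double cover $Z_E\to E$ is disconnected, hence trivial.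

In both cases the branch locus is disjoint from $E$, and by purity it is a union of curves.
\end{proof}

\begin{corollary}\label{cor:splinter}
Let $(X,E)$ be an anticanonical pair of degree $0$ with $E$ ordinary and $N$ not torsion. If every integral curve on $X$ meets $E$, then $X$ is a splinter.
\end{corollary}

\begin{proof}
Otherwise the cover $Z\to X$ of Proposition~\ref{prop:key} is connected and \'etale of degree $p$ or $2$, which contradicts Lemma~\ref{lem:simply}.
\end{proof}

\section{Very general points}\label{sec:general}

\subsection{Nine points}

The hypotheses of Corollary~\ref{cor:splinter} on $N$ and on curves both follow from one condition: no nontrivial line bundle on $X$ restricts trivially to $E$. As $\operatorname{Pic}(X)$ is countable, this excludes countably many subsets of the space of configurations. We must show that each is contained in a proper closed subset.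

\begin{lemma}\label{lem:general}
There is a countable union $\Sigma$ of proper closed subsets of $(\mathbb{P}^2)^9$ such that every $(P_1,\dots,P_9)\notin\Sigma$ has the following properties. The points are distinct and lie on a unique cubic, which is smooth and ordinary. If $X$ is the blowup at the points and $E\subset X$ is the strict transform of the cubic, then the restriction map $\operatorname{Pic}(X)\to\operatorname{Pic}(E)$ is injective.
\end{lemma}

\begin{proof}
Evaluating the ten cubic monomials at nine points gives, locally on $(\mathbb{P}^2)^9$, a $9\times10$ matrix of regular functions. Let $\Omega$ be the open set where the points are distinct and the matrix has rank $9$. On $\Omega$ there is a unique cubic $\varphi(P)$ through $P=(P_1,\dots,P_9)$, its coefficients are the signed maximal minors, and $\varphi\colon\Omega\to\mathbb{P}^9$ is a morphism. Let $\Omega_0\subset\Omega$ be the preimage of the set of smooth ordinary cubics, which is open by Lemma~\ref{lem:cubics}. To produce points of $\Omega_0$ we use the following observation.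
\begin{itemize}
\item[$(\dagger)$] If $E$ is a smooth ordinary cubic and $P_1,\dots,P_9\in E$ are distinct with $\mathcal{O}_E(3)(-\sum P_i)$ nontrivial, then $P\in\Omega_0$ and $\varphi(P)=E$.
\end{itemize}
Indeed, a cubic form vanishing at the $P_i$ restricts to a section of this nontrivial line bundle of degree $0$. The section is zero, so the form is a scalar multiple of the equation of $E$.

For $0\ne(d,m)=(d;m_1,\dots,m_9)\in\mathbb{Z}^{10}$ let $T_{d,m}\subset\Omega_0$ be the set of $P$ with $\mathcal{O}_E(d)\cong\mathcal{O}_E(\sum m_iP_i)$, where $E=\varphi(P)$. It is empty unless $3d=\sum m_i$, which we now assume; then some $m_i$ is nonzero, since otherwise $d=0$.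

\emph{$T_{d,m}$ is closed in $\Omega_0$.} Let $\mathcal{C}\subset\Omega_0\times\mathbb{P}^2$ be the family of cubics $\varphi(P)$. It is smooth and projective of relative dimension one over $\Omega_0$, and the images $\sigma_i$ of the nine sections $P\mapsto P_i$ are relative effective Cartier divisors. The line bundle $\mathcal{O}(d)(-\sum m_i\sigma_i)$ has degree $0$ on the fibers, so it is trivial on a fiber if and only if $h^0>0$ there. This is a closed condition by the semicontinuity theorem.

\emph{$\Omega_0\setminus T_{d,m}$ is nonempty.} Choose $i$ with $m_i\ne0$, a smooth ordinary cubic $E$, and eight distinct points $P_j\in E$, $j\ne i$. The condition $\mathcal{O}_E(d)\cong\mathcal{O}_E(\sum m_jP_j)$ prescribes the class of $\mathcal{O}_E(m_iP_i)$. It holds for finitely many $P_i\in E$, because for a fixed origin $o$ the map $P_i\mapsto\mathcal{O}_E(P_i-o)$ is a bijection onto $\operatorname{Pic}^0(E)$ and multiplication by $m_i$ has finite kernel. In the same way $\mathcal{O}_E(3)(-\sum P_j)$ is trivial for exactly one $P_i$. If $P_i$ avoids these finitely many points and the eight points $P_j$, then $P\in\Omega_0\setminus T_{d,m}$ by $(\dagger)$.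

In particular $\Omega_0\neq\emptyset$. Let $\Sigma$ be the union of $(\mathbb{P}^2)^9\setminus\Omega_0$ and of the closures $\overline{T_{d,m}}$ in $(\mathbb{P}^2)^9$. Each closure is proper, since $\overline{T_{d,m}}\cap\Omega_0=T_{d,m}\ne\Omega_0$. Let $P\notin\Sigma$. The group $\operatorname{Pic}(X)$ is free on $\ell,E_1,\dots,E_9$, and $d\ell-\sum m_iE_i$ restricts on $E$ to $\mathcal{O}_E(d)(-\sum m_iP_i)$, which is nontrivial for $(d,m)\ne0$ because $P\notin T_{d,m}$.
\end{proof}

Uncountability of $k$ is used only through the next fact.

\begin{lemma}\label{lem:uncountable}
If $k$ is uncountable, $(\mathbb{P}^2_k)^r$ has a $k$-point outside any given countable union of proper closed subsets.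
\end{lemma}

\begin{proof}
Restrict to the dense open subset $\mathbb{A}^{2r}$ of the irreducible variety $(\mathbb{P}^2)^r$. It suffices to show that countably many nonzero polynomials $g_i\in k[t_1,\dots,t_n]$ are simultaneously nonzero at some point of $k^n$. Each $g_i(t_1,\dots,t_{n-1},c)$ is the zero polynomial for only finitely many $c\in k$. Choose $c$ outside these countably many values and use induction on $n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nine}]
Let $P\notin\Sigma$, with $X$ and $E$ as in Lemma~\ref{lem:general}. Then $E\in|3\ell-\sum E_i|=|-K_X|$ and $E^2=9-9=0$, so $(X,E)$ is an anticanonical pair of degree $0$ with $E$ ordinary. If $D$ is a nonzero effective divisor on $X$, then $\mathcal{O}_X(D)$ is nontrivial, so $\mathcal{O}_X(D)|_E$ is nontrivial by injectivity. For $D=mE$ with $m>0$ this says that $N$ is not torsion. For an integral curve $D$ it says that $D$ meets $E$. By Corollary~\ref{cor:splinter}, $X$ is a splinter, which is (a). If (b) held as well, with exceptional set $\Sigma'$, then a point outside $\Sigma\cup\Sigma'$, which exists by Lemma~\ref{lem:uncountable}, would give a surface that both is and is not a splinter.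
\end{proof}

\subsection{Fewer points and more points}\label{sec:range}

\begin{proof}[Proof of Theorem~\ref{thm:range}]
The case $r=9$ is Theorem~\ref{thm:nine}, and the case $r=0$ is Example~\ref{ex:plane}.

\emph{The case $1\le r\le8$.} We complete the $r$ points to nine points outside $\Sigma$ and descend the splinter property along the blowdown. Write $\Sigma=\bigcup\Sigma_i$ with $\Sigma_i$ proper and closed in $(\mathbb{P}^2)^9=(\mathbb{P}^2)^r\times(\mathbb{P}^2)^{9-r}$. Let $S_i$ be the set of $P\in(\mathbb{P}^2)^r$ with $\{P\}\times(\mathbb{P}^2)^{9-r}\subset\Sigma_i$. It is the intersection over all $Q$ of the closed sets $\{P:(P,Q)\in\Sigma_i\}$, so it is closed, and it is proper because $\Sigma_i$ is. Let $P\notin\bigcup S_i$. Each $\Sigma_i$ cuts out a proper closed subset of $\{P\}\times(\mathbb{P}^2)^{9-r}$, so Lemma~\ref{lem:uncountable} gives $Q$ with $(P,Q)\notin\Sigma$. Let $f\colon X_9\to X_r$ be the morphism from the blowup at $(P,Q)$ to the blowup at $P$. Then $X_9$ is a splinter and $f_*\mathcal{O}_{X_9}=\mathcal{O}_{X_r}$. Given a cover $\pi\colon Y\to X_r$, the base change $\pi'\colon Y'=Y\times_{X_r}X_9\to X_9$ is a cover, so there is a splitting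 $\psi\colon\pi'_*\mathcal{O}_{Y'}\to\mathcal{O}_{X_9}$. The composite
\[
\pi_*\mathcal{O}_Y\to f_*\pi'_*\mathcal{O}_{Y'}\xrightarrow{\ f_*\psi\ }f_*\mathcal{O}_{X_9}=\mathcal{O}_{X_r}
\]
is $\mathcal{O}_{X_r}$-linear and sends $1$ to $1$, so it splits $\pi$.

\emph{The case $r\ge10$.} Take distinct points $P_1,\dots,P_r$ such that $(P_1,\dots,P_9)\notin\Sigma$ and no cubic passes through $P_1,\dots,P_{10}$. The $10$-tuples lying on a cubic form a closed set, defined locally by a $10\times10$ determinant. It is proper: take nine points on a unique cubic and a tenth point off it. So our conditions hold for very general points. Let $X_9$ be the blowup at the first nine points, with its curve $E$, and let $\sigma\colon X_r\to X_9$ be the blowup at the others. Since $N$ is not torsion, $H^0(E,N^j)=0$ for $j\ge1$, and the sequences $0\to\mathcal{O}((j-1)E)\to\mathcal{O}(jE)\to N^j\to0$ give $h^0(X_9,\mathcal{O}(nE))=1$ for all $n\ge0$. The nonzero sections vanish only along $E$. Now let $n\ge1$. As $-nK_{X_r}=\sigma^*(nE)-n\sum_{i\ge10}E_i$, a section of $\omega_{X_r}^{-n}$ gives a section of $\mathcal{O}_{X_9}(nE)$ that vanishes at $P_{10}\notin E$, so it is zero. For $n=p-1$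 we get $H^0(X_r,\omega^{1-p})=0$, hence $H^2(X_r,F^*\omega)=H^2(X_r,\omega^p)=0$ by Serre duality. By Lemma~\ref{lem:duality} the Frobenius cover of $X_r$ does not split.
\end{proof}

\section{The classification in degree zero}\label{sec:classification}

Let $(X,E)$ be an anticanonical pair of degree $0$. To prove Theorem~\ref{thm:class} we still have to construct non-split covers when $N$ is torsion or when $U$ has one of the listed covers, and to describe the curves disjoint from $E$.

\subsection{Torsion normal bundle}

When $N$ is torsion we kill a class in $H^1(X,L)$ for $L$ a multiple of $E$. Lemma~\ref{lem:kill} requires a relation among the classes $F^i(\eta)$, which now lie in different groups $H^1(X,L^{p^i})$. The relation comes from a finiteness statement over the ring of the pencil defined by $L$.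

\begin{proposition}\label{prop:torsion}
If $N$ is torsion, then $X$ is not a splinter.
\end{proposition}

\begin{proof}
Let $m\ge1$ be the order of $N$ and $L=\mathcal{O}_X(mE)$. For $1\le j<m$ the bundle $N^j$ is nontrivial of degree $0$ and has no cohomology. The sequences $0\to\mathcal{O}((j-1)E)\to\mathcal{O}(jE)\to N^j\to0$ then give $H^i(X,\mathcal{O}((m-1)E))\cong H^i(X,\mathcal{O}_X)=0$ for $i=1,2$. The sequence for $j=m$, in which $N^m\cong\mathcal{O}_E$, shows that $H^1(X,L)\cong H^1(E,\mathcal{O}_E)\neq0$ and that $L$ has a section $y$ vanishing nowhere on $E$. Together with the section $x$ whose divisor is $mE$, it generates $L$. So $L=g^*\mathcal{O}(1)$ for the morphism $g=(x:y)\colon X\to\mathbb{P}^1$.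

We claim that $\mathcal{H}=\bigoplus_{n\ge0}H^1(X,L^n)$ is a finitely generated graded $k[x,y]$-module. The Leray spectral sequence and the projection formula give an exact sequence of graded modules
\[
0\to\bigoplus_{n\ge0}H^1\bigl(\mathbb{P}^1,g_*\mathcal{O}_X(n)\bigr)\to\mathcal{H}\to\bigoplus_{n\ge0}H^0\bigl(\mathbb{P}^1,R^1g_*\mathcal{O}_X(n)\bigr).
\]
The left term is finite-dimensional by Serre vanishing. For the right term, write the coherent sheaf $R^1g_*\mathcal{O}_X$ as a direct sum of line bundles $\mathcal{O}(b)$ and a torsion sheaf $\mathcal{T}$. The module $\bigoplus_{n\ge0}H^0(\mathcal{O}(b+n))$ is a shifted and truncated copy of $k[x,y]$, and $\bigoplus_{n\ge0}H^0(\mathcal{T}(n))$ is generated in degree $0$, since a linear form with no zero on the support of $\mathcal{T}$ maps each graded piece isomorphically onto the next. So the right term is finitely generated, and the claim follows because $k[x,y]$ is Noetherian.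

Let $0\ne\eta\in H^1(X,L)$. The ascending chain of submodules of $\mathcal{H}$ generated by $\eta,F\eta,\dots,F^{i}\eta$ stabilizes, so some $F^e\eta$ lies in the submodule generated by the $F^i\eta$ with $i<e$. Taking components of degree $p^e$ gives $F^e\eta=\sum_{i<e}c_iF^i\eta$ with $c_i\in k[x,y]$ homogeneous of degree $p^e-p^i$, that is, with $c_i\in H^0(X,L^{p^e-p^i})$. By Lemma~\ref{lem:kill} a cover $\pi\colon W\to X$ kills $\eta$. If $\pi$ split, $H^1(X,L)\to H^1(X,L\otimes\pi_*\mathcal{O}_W)=H^1(W,\pi^*L)$ would be injective.
\end{proof}

\subsection{The curves disjoint from \texorpdfstring{$E$}{E}}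

\begin{lemma}\label{lem:minustwo}
If $N$ is not torsion, the integral curves disjoint from $E$ are the $(-2)$-curves of $X$, and they are finite in number.
\end{lemma}

\begin{proof}
On a smooth projective rational surface numerical and linear equivalence coincide. Let $\Lambda=E^\perp\subset\operatorname{Pic}(X)$. By (H2) the form on $\Lambda$ is negative semidefinite and its vectors of square zero are the rational multiples of $E$.

Let $C$ be an integral curve disjoint from $E$, so $C\in\Lambda$. If $C^2=0$, then $uC\sim vE$ with $u>0$, and $v>0$ by intersecting with an ample class. Restricting to $E$ makes $N^v$ trivial, a contradiction. So $C^2<0$. Since $C\cdot K_X=-C\cdot E=0$, adjunction gives $2p_a(C)-2=C^2<0$, so $p_a(C)=0$ and $C^2=-2$: the curve is a $(-2)$-curve. Conversely, for a $(-2)$-curve $C$ adjunction gives $C\cdot K_X=0$, so $C\cdot E=0$. As $C\ne E$, the two curves are disjoint.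

Let $\overline\Lambda$ be the image of $\Lambda$ in $(\Lambda\otimes\mathbb{Q})/\mathbb{Q}E$. It is a negative definite integral lattice, so it has finitely many vectors of square $-2$. It remains to see that distinct $(-2)$-curves $C,C'$ have distinct images. Otherwise $u(C-C')\sim vE$ with $u>0$, and restricting to $E$ gives $v=0$. Then $C\equiv C'$ and $-2=C^2=C\cdot C'\ge0$, which is absurd.
\end{proof}

\subsection{\'Etale covers of \texorpdfstring{$U$}{U} obstruct splitting}

Let $E$ be ordinary and $N$ not torsion, and let $U=X\setminus\Delta$ be as in Theorem~\ref{thm:class}. Given a cover $U'\to U$ of one of the two listed types, we need a cover $Y\to X$ with $\alpha|_{Y_E}=0$. If $U'$ restricts to $E'$ over $E$, the cover itself will do. If it is a double cover trivial over $E$, nothing has been killed yet. On $E$ alone, multiplication by $p$ kills $\alpha$, by the next lemma. We shall see that the double cover maps to an elliptic curve, nontrivially on both copies of $E$, and this map lets us extend a multiplication map to a cover of the surface.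

\begin{lemma}\label{lem:additive}
Let $D$ be an elliptic curve over $k$, $\beta\in H^1(D,\mathcal{O}_D)$, and $w_1,w_2\colon T\to D$ morphisms of $k$-schemes. Then $(w_1+w_2)^*\beta=w_1^*\beta+w_2^*\beta$. In particular $(pw+c)^*\beta=0$ for every $w\colon T\to D$ and every constant $c\in D(k)$.
\end{lemma}

\begin{proof}
Let $\mu\colon D\times D\to D$ be the addition. By the K\"unneth formula $\mu^*\beta=\mathrm{pr}_1^*\beta_1+\mathrm{pr}_2^*\beta_2$ with $\beta_i\in H^1(D,\mathcal{O}_D)$. Restricting to $D\times\{0\}$ and $\{0\}\times D$ gives $\beta_1=\beta_2=\beta$. Pull back along $(w_1,w_2)$. For the last claim, $p\,w^*\beta=0$, and a constant map factors through $\operatorname{Spec}k$.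
\end{proof}

\begin{proposition}\label{prop:obstruct}
Let $E$ be ordinary and $N$ not torsion. If $U$ has a connected \'etale Galois cover of degree $p$, or a connected \'etale cover of degree $2$ that is trivial over $E$, then $X$ is not a splinter.
\end{proposition}

\begin{proof}
Let $U'\to U$ be such a cover. It is normal and connected, hence integral. Let $Z$ be the normalization of $X$ in $K(U')$, so that $Z\times_XU=U'$.

\emph{Degree $p$, nontrivial over $E$.} Identify the Galois group with $\mathbb{Z}/p$. The torsor $Z_E\to E$ has class $ca$ with $c\in\mathbb{F}_p^\times$. A torsor acquires a section, the diagonal, when pulled back to itself, so $ca|_{Z_E}=0$. Hence $a|_{Z_E}=0$ and $\alpha|_{Z_E}=0$, and $Z\to X$ is non-split by Lemma~\ref{lem:star}.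

\emph{Degree $p$, trivial over $E$.} Then $Z_E$ has $p$ connected components. Proposition~\ref{prop:three}(iii) gives $p=2$, and we are in the last case.

\emph{Degree $2$, trivial over $E$.} Here $Z_E=D_1\sqcup D_2$ with $D_i\to E$ an isomorphism. We apply Section~\ref{sec:components} to $Z$. The resolution $\tilde Z\to Z$ is an isomorphism over the regular open set $U'\supset Z_E$, so $\tilde D_i=D_i$. Let $A=\operatorname{Pic}^0(\tilde Z)_{\mathrm{red}}$ and let $M=\mathcal{O}(uD_1-vD_2)\in A(k)$ be as in Lemma~\ref{lem:numerics}. As in the proof of Proposition~\ref{prop:three}(i), its restrictions to $D_1$ and $D_2$ are $N^u$ and $N^{-v}$, which are nontrivial. So $\operatorname{res}_i\colon A\to\operatorname{Pic}^0(D_i)$ is nonzero for $i=1,2$. Its kernel is finite by Proposition~\ref{prop:three}(ii), and its target has dimension one. Hence $A$ is an elliptic curve, and so is $B=A^\vee$. Let $f=f_A\colon\tilde Z\to B$. By Lemma~\ref{lem:seesaw}, $f_i=f|_{D_i}$ is not constant, since $\operatorname{res}_i\ne0$.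

Choose an origin $o_i\in D_i$ and put $c_i=f_i(o_i)$. Then $\phi_i=f_i-c_i\colon D_i\to B$ is a nonconstant morphism of elliptic curves preserving the origins, that is, an isogeny. Let $\hat\phi_i\colon B\to D_i$ be the dual isogeny, with $\hat\phi_i\circ\phi_i=[d_i]$ and $d_i=\deg\phi_i\ge1$. Put $n=pd_1d_2$, let $[n]\colon B\to B$ be multiplication by $n$, a finite surjective morphism, and let
\[
T_i=D_i\times_{f_i,\,B,\,[n]}B,\qquad\text{with projections } \xi\colon T_i\to D_i \text{ and } b\colon T_i\to B .
\]
We claim that $\alpha|_{T_i}=0$, where $T_i$ maps to $E$ through $\xi$ and $D_i\cong E$. By definition $\phi_i\circ \xi+c_i=nb$ in the group of morphisms $T_i\to B$. Applying $\hat\phi_i$ gives $d_i\xi+\hat\phi_i(c_i)=n\,\hat\phi_i\circ b$. With $w=(d_1d_2/d_i)\,\hat\phi_i\circ b$ this reads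
\[
d_i\,(\xi-pw)=-\hat\phi_i(c_i).
\]
So $\xi-pw$ maps $T_i$ into a fiber of $[d_i]\colon D_i\to D_i$, which is a finite set. On each connected component of $(T_i)_{\mathrm{red}}$ it is therefore a constant morphism, and $\xi=pw+c$ there. By Lemma~\ref{lem:additive}, $\alpha|_{(T_i)_{\mathrm{red}}}=0$, and the claim follows from Lemma~\ref{lem:torsor}(ii).

Now let $Z'$ be a reduced irreducible component of $\tilde Z\times_{f,\,B,\,[n]}B$ that dominates $\tilde Z$, and let $Y$ be the normalization of $X$ in $K(Z')$. Over $U$ we have $\tilde Z\times_XU=U'$, so $Z'\times_XU$ is integral and finite over $U$, and $Y\times_XU$ is its normalization. This gives morphisms over $E$,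
\[
Y_E\to Z'_E\to(D_1\sqcup D_2)\times_{f,\,B,\,[n]}B=T_1\sqcup T_2 .
\]
Hence $\alpha|_{Y_E}=0$, and $Y\to X$ is non-split by Lemma~\ref{lem:star}.
\end{proof}

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(1) If $N$ is torsion, use Proposition~\ref{prop:torsion}. If $N$ is not torsion and $E$ is supersingular, use Lemma~\ref{lem:frobtest}.

(2) The description of $\Delta$ is Lemma~\ref{lem:minustwo}. If $U$ has one of the two kinds of covers, $X$ is not a splinter by Proposition~\ref{prop:obstruct}. Conversely, if $X$ is not a splinter, let $Z\to X$ be the Galois cover of Proposition~\ref{prop:key}. Its branch locus lies in $\Delta$, so $Z\times_XU\to U$ is \'etale and Galois. It is connected because $Z$ is integral, and it has degree $p$, or degree $2$ and is trivial over $E$.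

Finally, suppose $X$ has no $(-2)$-curves. If $E$ is ordinary and $N$ is not torsion, then every integral curve meets $E$ by Lemma~\ref{lem:minustwo}, and $X$ is a splinter by Corollary~\ref{cor:splinter}. Otherwise $X$ is not a splinter by (1).
\end{proof}

\begin{thebibliography}{9}

\bibitem{Prelim}
\emph{Preliminaries}, \texttt{https://www.vigj.net/files/2024\_MMCG.pdf}.

\bibitem{SGA1}
SGA 1.

\end{thebibliography}
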